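\title{The span of the ternary theta series of Eichler orders}

\begin{abstract}
Let $B$ be the definite quaternion algebra over $\mathbb Q$ of discriminant $d$ and let $N$ be prime to $d$. Each Eichler order $\mathcal O$ of level $N$ in $B$ gives a theta series of weight $3/2$, that of the ternary lattice of trace-zero elements of $\mathbb Z+2\mathcal O$. We determine the dimension of the span of these series. It is $1$ plus a sum over the newforms $f$ of weight $2$ and level $dM$, $M\mid N$, with Atkin--Lehner eigenvalue $-1$ at the primes of $d$ and $+1$ at the primes of $M$, and with $L(f,1)\ne0$; such an $f$ counts with multiplicity $\prod_{p\mid N}\lfloor (v_p(N/M)+2)/2\rfloor$. For $d$ prime and $N$ a prime power this proves a conjectured formula. The proof writes the Fourier coefficients as toric periods and reduces the question to a statement about paths in the tree of $PGL_2(\mathbb Q_p)$.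
\end{abstract}

\section{Introduction}

\subsection{The problem and the results}

Let $B$ be a definite quaternion algebra over $\mathbb Q$ with reduced trace $\operatorname{tr}$ and reduced norm $\operatorname{nrd}$. Its discriminant $d$ is the product of the primes at which $B$ ramifies, and the number $\omega(d)$ of these primes is odd. Let $N\ge1$ be prime to $d$. An \emph{Eichler order of level $N$} is an order $\mathcal O\subset B$ whose completion is the maximal order of $B_\ell$ at each $\ell\mid d$ and is conjugate, at each $p\nmid d$, to the ring of matrices in $M_2(\mathbb Z_p)$ whose lower left entry is divisible by $p^{v_p(N)}$; its reduced discriminant is $dN$. The conjugacy classes of these orders, equivalently their isomorphism classes, are called \emph{types}. Their number $T(d,N)$ is finite. To $\mathcal O$ we attach the positive definite ternary lattice and the theta series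
\[
L(\mathcal O)=\{x\in\mathbb Z+2\mathcal O:\operatorname{tr}(x)=0\},\qquad
\vartheta_{\mathcal O}(\tau)=\sum_{x\in L(\mathcal O)}e^{2\pi i\operatorname{nrd}(x)\tau}.
\]
The series $\vartheta_{\mathcal O}$ is a modular form of weight $3/2$ and depends only on the type of $\mathcal O$. Let $\Theta(d,N)$ be the complex span of all the $\vartheta_{\mathcal O}$.

The coefficients of $\vartheta_{\mathcal O}$ count quadratic subrings. Let $x=n+2y\in L(\mathcal O)$ with $n\in\mathbb Z$, $y\in\mathcal O$ and $\operatorname{nrd}(x)=D>0$. Then $4\operatorname{nrd}(y)=n^2+D$, so $-D\equiv0,1\pmod 4$ and $n\equiv D\pmod 2$, and $(D+x)/2=y+(n+D)/2$ lies in $\mathcal O$. Conversely $(D+x)/2\in\mathcal O$ gives $x\in\mathbb Z+2\mathcal O$. Thus the $D$-th coefficient of $\vartheta_{\mathcal O}$ is the number of embeddings into $\mathcal O$ of $\mathbb Z[(D+\sqrt{-D})/2]$, the quadratic order of discriminant $-D$. For the Hurwitz order $\mathbb Z\langle1,i,j,(1+i+j+k)/2\rangle$, with $d=2$ and $N=1$, the lattice consists of the $ai+bj+ck$ with $a\equiv b\equiv c\pmod2$. Its eight vectors of norm $3$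 and six vectors of norm $4$ are the embeddings of $\mathbb Z[(1+\sqrt{-3})/2]$ and of $\mathbb Z[i]$.

A linear relation among the $\vartheta_{\mathcal O}$ is therefore a weighting of the types that no count of quadratic subrings detects. We have $\dim\Theta(d,N)\le T(d,N)$, and the problem is to find the exact dimension.

By a \emph{newform of level $n$} we mean a normalized cuspidal Hecke eigen newform of weight $2$ on $\Gamma_0(n)$; we write $a_\ell(f)$ for its Hecke eigenvalues, $w_\ell(f)=\pm1$ for its Atkin--Lehner eigenvalue at a prime $\ell\mid n$, and $L(f,s)$ for its Hecke $L$-function. For distinct primes $q,p$ and $m\ge1$ let $S^{\pm}(qp^m)$ be the set of newforms of level $qp^m$ with $w_q(f)=-1$ and $w_p(f)=\pm1$. Let $S^+(q)$ be the set of newforms of level $q$ with $w_q(f)=-1$, and let $S^-(q)=\emptyset$. The following formula was posed as Conjecture~4.2 in \cite{Conj}.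

\begin{theorem}\label{thm:prime}
For distinct primes $q,p$ and every integer $r\ge0$,
\[
\dim\Theta(q,p^r)=1+\sum_{k=0}^r\Big\lfloor\frac{k+2}2\Big\rfloor\,\#\{f\in S^+(qp^{r-k}):L(f,1)\ne0\}.
\]
\end{theorem}

The primes $p=2$ and $q=2$ are allowed. The term $1$ is the Eisenstein contribution. We prove the formula in the following generality.

\begin{theorem}\label{thm:general}
Let $d$ be a product of an odd number of distinct primes and let $N\ge1$ be prime to $d$. Then
\[
\dim\Theta(d,N)=1+\sum_{M\mid N}\ \prod_{p\mid N}\Big\lfloor\frac{v_p(N/M)+2}2\Big\rfloor\cdot n(d,M),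
\]
where $n(d,M)$ is the number of newforms $f$ of level $dM$ with $w_\ell(f)=-1$ for all $\ell\mid d$, $w_p(f)=+1$ for all $p\mid M$, and $L(f,1)\ne0$.
\end{theorem}

\begin{corollary}\label{cor:defect}
For distinct primes $q,p$ and $r\ge0$, the difference $T(q,p^r)-\dim\Theta(q,p^r)$ equals
\[
\sum_{k=0}^r\Big(\Big\lfloor\frac{k+2}2\Big\rfloor\#\{f\in S^+(qp^{r-k}):L(f,1)=0\}+\Big\lfloor\frac{k+1}2\Big\rfloor\#S^-(qp^{r-k})\Big).
\]
In particular, the theta series of the $T(q,p^r)$ types are linearly independent if and only if $L(f,1)\ne0$ for all $f\in S^+(qp^m)$ with $0\le m\le r$, and $S^-(qp^m)=\emptyset$ for $1\le m\le r-1$.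
\end{corollary}

\subsection{Why this is the formula to expect}

Let $\mathcal M$ be the space of complex functions on the set of types. A function $F\in\mathcal M$ gives a combination $\theta(F)$ of theta series, and $\dim\Theta(d,N)=\dim\mathcal M-\dim\ker\theta$. Take $d=q$ and $N=p^r$. Under the Hecke operators at the primes $\ell\nmid2pq$ the space $\mathcal M$ splits into the constants and one eigenspace $V_f$ for each $f\in S^{\pm}(qp^{r-k})$, $0\le k\le r$. The form $f$ occurs $k+1$ times in level $qp^r$, and the passage to types selects the vectors fixed by an involution that reverses the $k+1$ copies up to the sign $\pm$. So $\dim V_f$ is $\lfloor(k+2)/2\rfloor$ for the sign $+$ and $\lfloor(k+1)/2\rfloor$ for the sign $-$.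

The kernel of $\theta$ respects this splitting. For $F\in V_f$ the $D$-th coefficient of $\theta(F)$ is a sum of values of $F$ over embeddings of an order of $K=\mathbb Q(\sqrt{-D})$, that is, a period of $F$ along the torus $K^\times$. By a theorem of Waldspurger all these periods vanish when $L(f,1)=0$, and $L(f,1)=0$ for every $f\in S^-$ because the sign of its functional equation is $-1$. This bounds $\dim\Theta(q,p^r)$ from above by the right side of Theorem~\ref{thm:prime}, and the natural guess is that $\theta$ kills nothing else.

For $r\le1$ every $V_f$ has dimension at most $1$, and one nonzero coefficient per form $f$ suffices. The difficulty starts at $\dim V_f\ge2$. The Hecke operators act on $V_f$ by scalars and cannot tell its vectors apart, so one must exhibit $\dim V_f$ linearly independent coefficients. We use those of index $D_0,\ p^2D_0,\ p^4D_0,\dots$ for one well-chosen fundamental discriminant $-D_0$.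

\subsection{The first case with multiplicity two}\label{sec:example}

Let $N=p^2$, let $f\in S^+(q)$ with $L(f,1)\ne0$, and put $a=a_p(f)$. The local representation of $PGL_2(\mathbb Q_p)$ attached to $f$ contains a vector $v_u$ for each vertex $u$ of the $(p+1)$-regular tree of $PGL_2(\mathbb Q_p)$, and
\[
\sum_{u'\sim u}v_{u'}=a\,v_u .
\]
An Eichler order of level $p^2$ in $M_2(\mathbb Q_p)$ is an unoriented path $(u_0,u_1,u_2)$ of length $2$, and an element of the plane $V_f$ is a rule
\[
(u_0,u_1,u_2)\longmapsto\alpha(v_{u_0}+v_{u_2})+\beta v_{u_1}\qquad(\alpha,\beta\in\mathbb C).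
\]
Choose an imaginary quadratic field $K\subset B$ of discriminant $-D_0$ in which $p$ splits and along which the period is not zero. The group $K_p^\times$ translates a line in the tree, and the period yields a $K_p^\times$-invariant linear form $\lambda$ with $\lambda(v_u)=1$ for all $u$ on the line. Sections \ref{sec:split} and \ref{sec:choice} show that, up to a nonzero constant, the coefficient of index $p^{2c}D_0$ is the average of $\lambda$ over the paths whose two ends lie within distance $c$ of the line, taken modulo $K_p^\times$.

For $c=0$ the path lies on the line and the value is $2\alpha+\beta$. For $c=1$ the condition says that the midpoint lies on the line: if the midpoint is at distance $j\ge1$ from the line, one of the two ends is at distance $j+1\ge2$. Translate the midpoint to a fixed vertex $o$ of the line. There are $p(p+1)$ oriented paths with midpoint $o$, and each neighbor of $o$ is the first vertex of $p$ of them and the last vertex of $p$ of them. The average is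
\[
\frac{2\alpha p\,\lambda\big(\sum_{u\sim o}v_u\big)+\beta p(p+1)\lambda(v_o)}{p(p+1)}=\frac{2a}{p+1}\,\alpha+\beta .
\]
The two linear forms in $(\alpha,\beta)$ have determinant $2\big(1-\frac a{p+1}\big)$, which is not zero since $|a|\le2\sqrt p<p+1$. So $\theta$ is injective on $V_f$. The excluded value $a=p+1$ is the Hecke eigenvalue of the constant function, which is counted once whatever $r$ is.

\subsection{Plan}

Section~\ref{sec:input} lists the published results that we use, and Section~\ref{sec:tree} develops the language of the tree. Section~\ref{sec:theta} reduces the theorems to three statements (A), (B), (C) about a single $V_f$ and proves (A). Sections \ref{sec:split} and \ref{sec:choice} prove (B), which completes the proof of Theorem~\ref{thm:prime}. Section~\ref{sec:minus} proves (C), which needs a separate argument only when $N$ has at least two prime factors. The modularity of $\vartheta_{\mathcal O}$ is never used; we work with the coefficients alone.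

\section{Automorphic input}\label{sec:input}

\subsection{Notation}

Let $\mathbb A$ be the adele ring of $\mathbb Q$, let $\widehat{\mathbb Z}=\prod_\ell\mathbb Z_\ell$, and write a hat for the tensor product with $\widehat{\mathbb Z}$, so that $\widehat B^\times$ is the restricted product of the $B_\ell^\times$. Recall that $\widehat{\mathbb Q}^\times=\mathbb Q_{>0}\widehat{\mathbb Z}^\times$. The group $B^\times/\mathbb Q^\times$ is discrete in $\widehat B^\times/\widehat{\mathbb Q}^\times$, because it meets the compact open image of $\widehat{\mathcal O}^\times$ in $\mathcal O^\times/\{\pm1\}$, which is finite as $B$ is definite. The quotient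
\[
Y=B^\times\backslash\widehat B^\times/\widehat{\mathbb Q}^\times
\]
is compact by the finiteness of the class number, and it carries a measure invariant under right translation. Let $\mathcal A$ be the space of locally constant functions on $Y$, with $\widehat B^\times$ acting by right translation. We also view its elements as functions on $B^\times\backslash B_{\mathbb A}^\times$ invariant under $\mathbb A^\times B_\infty^\times$.

For a prime $p$ put $G=GL_2(\mathbb Q_p)$, let $A\subset G$ be the diagonal torus, and for $s\ge0$ let
\[
R_s=\begin{pmatrix}\mathbb Z_p&\mathbb Z_p\\p^s\mathbb Z_p&\mathbb Z_p\end{pmatrix},\qquad U_s=R_s^\times,\qquad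
\rho_s=\begin{pmatrix}0&1\\p^s&0\end{pmatrix},\qquad \eta=\begin{pmatrix}1&0\\0&p\end{pmatrix}.
\]
Let $U_s^+=\mathbb Q_p^\times U_s\cup\rho_s\mathbb Q_p^\times U_s$. It is a group, since $\rho_s$ normalizes $U_s$ and $\rho_s^2=p^s$, and it is compact modulo $\mathbb Q_p^\times$.

\subsection{Results used}

\begin{itemize}
\item[(F1)] \emph{Jacquet--Langlands correspondence, multiplicity one, strong approximation.} The space $\mathcal A$ is a direct sum of pairwise nonisomorphic irreducible representations $\pi=\bigotimes'\pi_\ell$. If $\pi_p$ is one-dimensional for some $p\nmid d$, then $\pi$ is one-dimensional, spanned by $\chi\circ\operatorname{nrd}$ for a character $\chi$. The other $\pi$ correspond bijectively to the newforms $f$ whose cuspidal automorphic representation $\pi'$ of $PGL_2(\mathbb A)$ is square-integrable at all $\ell\mid d$. Here $\pi'_p\cong\pi_p$ for $p\nmid d$; and for $\ell\mid d$ the component $\pi_\ell$ is trivial exactly when $\pi'_\ell$ is the untwisted Steinberg representation, that is, when $\ell$ divides the level exactly once and $a_\ell(f)=1$, equivalently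 $w_\ell(f)=-1$. The values $L(\frac12,\pi')$ and $L(f,1)$ vanish together. Two newforms with the same $a_\ell$ for all but finitely many $\ell$ are equal.
\item[(F2)] \emph{Local newforms} (Casselman; Jacquet--Langlands; see \cite{Sch}). Let $\pi_p$ be an irreducible infinite-dimensional representation of $PGL_2(\mathbb Q_p)$ of conductor $p^m$. Then $\pi_p^{U_s}=0$ for $s<m$ and $\pi_p^{U_m}=\mathbb Cv$; the vector $v$ is the \emph{newvector}. For $r=m+k\ge m$ the vectors $v_i=\pi_p(\eta^i)v$, $0\le i\le k$, form a basis of $\pi_p^{U_r}$. For $W$ in the Whittaker model, taken for an additive character of conductor $\mathbb Z_p$, let $Z(s,W)=\int_{\mathbb Q_p^\times}W(\operatorname{diag}(t,1))|t|^{s-1/2}\,d^\times t$. Then $Z(s,W)/L(s,\pi_p)$ is entire, and it equals $1$ for the suitably normalized newvector.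

The element $\rho_m$ acts on $\mathbb Cv$ by a sign $\delta=\pm1$, the \emph{sign} of $\pi_p$, and $\delta=+1$ if $m=0$ since $\rho_0\in U_0$. If $\pi_p$ is the component of a newform $f$, then $p^m$ is the exact power of $p$ in the level, $\delta=w_p(f)$ if $m\ge1$, and $\sum_h\pi_p(h)v=a_p(f)v$ if $m=0$, where $h$ runs over $U_0\eta U_0/U_0$.
\item[(F3)] \emph{Local uniqueness} (Waldspurger, Tunnell, Saito). If $E^\times\subset B_\ell^\times$ is a maximal torus and $\pi_\ell$ is irreducible with trivial central character, then $\dim\operatorname{Hom}_{E^\times}(\pi_\ell,\mathbb C)\le1$.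
\item[(F4)] \emph{Toric periods} (Waldspurger \cite[Th\'eor\`eme~2]{W85}, for the trivial character). Let $\pi$ be an infinite-dimensional automorphic representation of $B_{\mathbb A}^\times$ with trivial central character and cuspidal transfer $\pi'$, and let $K\subset B$ be a quadratic field with character $\chi_K$. The period $F\mapsto\int_{K^\times\mathbb A^\times\backslash\mathbb A_K^\times}F(t)\,dt$ is not identically zero on $\pi$ if and only if $L(\frac12,\pi')L(\frac12,\pi'\otimes\chi_K)\ne0$ and $\operatorname{Hom}_{K_v^\times}(\pi_v,\mathbb C)\ne0$ for all places $v$.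
\item[(F5)] \emph{Nonvanishing of twists} (\cite[Theorem~B]{FH}; \cite{W91}). Let $\pi'$ be a cuspidal automorphic representation of $GL_2(\mathbb A)$ with trivial central character, $S$ a finite set of places containing $\infty$, $2$ and the places where $\pi'$ is ramified, and $\chi_0$ a quadratic character with $\varepsilon(\frac12,\pi'\otimes\chi_0)=1$. Then there are infinitely many quadratic characters $\chi$ with $\chi_v=\chi_{0,v}$ for all $v\in S$ and $L(\frac12,\pi'\otimes\chi)\ne0$.
\item[(F6)] \emph{Signs and the bound on $a_\ell$.} For a newform $f$ of level $n$ the sign of the functional equation is $\varepsilon(f)=-\prod_{\ell\mid n}w_\ell(f)$, and $\varepsilon(f)=-1$ forces $L(f,1)=0$. For a primitive quadratic character $\chi$ of conductor prime to $n$, $\varepsilon(f\otimes\chi)=\chi(-n)\varepsilon(f)$. For $\ell\nmid n$ the real number $a_\ell(f)$ satisfies $|a_\ell(f)|\le2\sqrt\ell<\ell+1$.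
\end{itemize}

Each component $\pi_p$ of a summand $\pi\subset\mathcal A$ carries an invariant positive definite Hermitian form: fix a nonzero pure tensor $\xi$ away from $p$ and let $\langle z,z'\rangle$ be the $L^2(Y)$ product of $z\otimes\xi$ and $z'\otimes\xi$.

\section{The tree}\label{sec:tree}

Fix a prime $p$. The local problems all ask which Eichler orders of $M_2(\mathbb Q_p)$ contain a given quadratic order. On the tree an Eichler order is a path and a quadratic order is a neighborhood of a simple subtree.

\subsection{Paths and Eichler orders}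

The vertices of the tree are the homothety classes $[\Lambda]$ of lattices $\Lambda\subset\mathbb Q_p^2$. Two vertices are neighbors, $u\sim u'$, if they have representatives $p\Lambda\subset\Lambda'\subset\Lambda$ with $[\Lambda:\Lambda']=p$. This graph is a tree in which every vertex has $p+1$ neighbors, and $[\Lambda]$, $[\Lambda']$ are at distance $s$ if $\Lambda'\subset\Lambda$ with $\Lambda/\Lambda'$ cyclic of order $p^s$. A \emph{path} is an oriented path without backtracking; it is determined by its two ends. Let $R_u=\operatorname{End}(\Lambda)$ for $u=[\Lambda]$. For $j\in\mathbb Z$ put $\Lambda_j=\mathbb Z_p\oplus p^j\mathbb Z_p$ and $o_j=[\Lambda_j]$. The $o_j$ form a line, the \emph{standard line}, with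
\[
\eta\,o_j=o_{j+1},\qquad \rho_s\,o_j=o_{s-j},\qquad R_s=R_{o_0}\cap R_{o_s};
\]
the second identity holds because $\rho_s\Lambda_j=p^j\mathbb Z_p\oplus p^s\mathbb Z_p=p^j\Lambda_{s-j}$.

\begin{lemma}\label{lem:paths}
Let $s\ge0$.
\begin{itemize}
\item[(a)] The stabilizer of the path $(o_0,\dots,o_s)$ is $\mathbb Q_p^\times U_s$. The stabilizer of the set $\{o_0,o_s\}$ is $U_s^+$, and this is the normalizer of $R_s$.
\item[(b)] $G$ is transitive on the paths of length $s$. If $s\ge1$, the stabilizer of a path of length $s$ is transitive on the $p$ one-step continuations at either end.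
\end{itemize}
\end{lemma}

\begin{proof}
(a) If $g$ fixes $o_0$ and $o_s$, scale it so that $g\Lambda_0=\Lambda_0$. Then $\det g$ is a unit, so $g\Lambda_s=p^j\Lambda_s$ forces $j=0$, and $g\in U_s$. As $\rho_s$ interchanges $o_0$ and $o_s$, the stabilizer of the pair is $U_s^+$, and it normalizes $R_{o_0}\cap R_{o_s}$. Conversely, a lattice stable under the diagonal matrices of $R_s$ is homothetic to some $\Lambda_j$, and $\Lambda_j$ is stable under the two off-diagonal parts of $R_s$ exactly when $0\le j\le s$. So an element normalizing $R_s$ permutes $o_0,\dots,o_s$ and preserves the pair of ends.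

(b) If $\Lambda/\Lambda'$ is cyclic of order $p^s$, there is a basis $e_1,e_2$ of $\Lambda$ with $\Lambda'=\mathbb Z_pe_1+p^s\mathbb Z_pe_2$; this gives the first claim. The matrices $\begin{pmatrix}1&0\\p^sc&1\end{pmatrix}\in U_s$, $0\le c<p$, send $\Lambda_{s+1}$ to $p$ distinct sublattices of index $p$ in $\Lambda_s$, whose classes are continuations of $(o_0,\dots,o_s)$; so these are all the continuations at $o_s$. Conjugation by $\rho_s$ gives the other end.
\end{proof}

\subsection{Depth}

Let $E\subset M_2(\mathbb Q_p)$ be a quadratic \'etale subalgebra, that is, a quadratic field extension of $\mathbb Q_p$ or a conjugate of the diagonal algebra. Let $O_E=\mathbb Z_p\oplus\mathbb Z_p\omega$ be its maximal order and $O_j=\mathbb Z_p+p^jO_E$ for $j\ge0$. Put $\chi_E=1,-1,0$ according as $E$ is split, inert (an unramified field) or ramified. The $E$-module $\mathbb Q_p^2$ is free of rank one, and we identify it with $E$.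

\begin{lemma}\label{lem:depth}
\begin{itemize}
\item[(a)] Every lattice in $E$ is $tO_j$ with $t\in E^\times$ and a unique $j\ge0$, called the \emph{depth} $\operatorname{dep}(u)$ of its class $u$. We have $R_u\cap E=O_{\operatorname{dep}(u)}$, and $E^\times$ is transitive on the vertices of each depth. Every lattice $\Lambda$ with $1\in\Lambda\subset O_E$ is one of the $O_j$.
\item[(b)] A vertex of depth $j\ge1$ has one neighbor of depth $j-1$ and $p$ neighbors of depth $j+1$. A vertex of depth $0$ has $1+\chi_E$ neighbors of depth $0$ and $p-\chi_E$ neighbors of depth $1$.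
\item[(c)] The set $X_0$ of vertices of depth $0$ is a single vertex if $E$ is inert, a pair of neighbors if $E$ is ramified, and the standard line if $E$ is the diagonal algebra. The depth of a vertex is its distance to $X_0$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The lattice $\Lambda O_E$ is a principal fractional ideal, so after scaling $\Lambda O_E=O_E$. Then $\Lambda$ lies in no maximal ideal of $O_E$. There are at most two maximal ideals and a group is not the union of two proper subgroups, so $\Lambda$ contains a unit of $O_E$. Scaling by its inverse gives $1\in\Lambda\subset O_E$. Now $\Lambda/\mathbb Z_p$ is a nonzero submodule of $O_E/\mathbb Z_p\cong\mathbb Z_p$, hence equals $p^j(O_E/\mathbb Z_p)$ for some $j$, and $\Lambda=O_j$. The elements of $E$ that preserve $tO_j$ form the ring $O_j$, which determines $j$.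

(b) Take the vertex $[O_j]$ and a neighbor $[\Lambda]$ with $pO_j\subset\Lambda\subset O_j$ of index $p$. Since $O_{j+1}=\mathbb Z_p+pO_j$ preserves $\Lambda$, the depth of $[\Lambda]$ is at most $j+1$, with equality unless $\Lambda$ is an ideal of $O_j$. If $j\ge1$, the element $\epsilon=p^j\omega$ has $\epsilon^2\in pO_j$, so $O_j/pO_j\cong\mathbb F_p[\epsilon]/(\epsilon^2)$ has exactly one ideal of index $p$; its preimage is $p\mathbb Z_p+p^j\mathbb Z_p\omega=pO_{j-1}$. If $j=0$, the ring $O_E/pO_E$ has $1+\chi_E$ ideals of index $p$, and ideals of $O_E$ have depth $0$.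

(c) By (a), $X_0\cong E^\times/\mathbb Q_p^\times O_E^\times$. This has one element if $E$ is inert and two if $E$ is ramified, namely the neighbors $[O_E]$ and $[\varpi O_E]$ with $\varpi$ a uniformizer. The lattices stable under the diagonal order $\mathbb Z_p\times\mathbb Z_p$ are the $p^i\mathbb Z_p\oplus p^{i'}\mathbb Z_p$. By (b), the depth changes by at most one along an edge and can be lowered by one when it is positive.
\end{proof}

\subsection{The ternary lattices on the tree}

For an order $R$ in a quaternion algebra over $\mathbb Q_\ell$ let $L(R)$ be the set of trace-zero elements of $\mathbb Z_\ell+2R$. It is stable under $\mathbb Z_\ell^\times$, and for odd $\ell$ it is the trace-zero part of $R$. The next lemma allows us to treat $\ell=2$ like the other primes.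

\begin{lemma}\label{lem:int}
Let $x$ have trace zero, and let $x=n+2y$ with $n\in\mathbb Z_\ell$ and $\operatorname{nrd}(y)\in\mathbb Z_\ell$. Then for every order $R$, $x\in L(R)$ if and only if $y\in R$.
\end{lemma}

\begin{proof}
Suppose that $x=n'+2y'$ with $n'\in\mathbb Z_\ell$ and $y'\in R$. Then $y-y'=(n'-n)/2$, and we need this to lie in $\mathbb Z_\ell$. Only $\ell=2$ needs a proof. There $n^2+\operatorname{nrd}(x)=4\operatorname{nrd}(y)$ and $n'^2+\operatorname{nrd}(x)=4\operatorname{nrd}(y')$ give $n^2\equiv n'^2\pmod4$, so $n\equiv n'\pmod2$.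
\end{proof}

Put $L_s=L(R_s)$. Let $x\in M_2(\mathbb Q_p)$ have trace zero and $\det x\ne0$; then $E=\mathbb Q_p[x]$ is quadratic \'etale, and depth refers to $E$. Let
\[
X(x)=\{u:x\in L(R_u)\},\qquad \Omega_s(x)=\{g\in G:g^{-1}xg\in L_s\}.
\]

\begin{lemma}\label{lem:support}
\begin{itemize}
\item[(a)] $g\in\Omega_s(x)$ if and only if $go_0$ and $go_s$ lie in $X(x)$.
\item[(b)] If $x=n+2y$ with $n\in\mathbb Z_p$ and $y\in O_E$, then $\mathbb Z_p[y]=O_c$ for some $c\ge0$ and $X(x)=\{u:\operatorname{dep}(u)\le c\}$. If $x$ has no such expression, $X(x)$ is empty.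
\item[(c)] $\Omega_s(x)$ is a finite union of double cosets $E^\times gU_s$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) We have $gL_sg^{-1}=L(R_{go_0}\cap R_{go_s})$, and $L(R\cap R')=L(R)\cap L(R')$: if $x=n+2y$ with $y\in R$ lies in $L(R')$, then $y\in R'$ by Lemma~\ref{lem:int}.

(b) If $u\in X(x)$, then $x=n+2y$ with $y\in R_u\cap E\subset O_E$. Given such an expression, $\mathbb Z_p[y]$ is a lattice containing $1$ and contained in $O_E$, hence some $O_c$. By Lemmas \ref{lem:int} and \ref{lem:depth}(a), $u\in X(x)$ if and only if $O_c\subset O_{\operatorname{dep}(u)}$.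

(c) The cosets $g\mathbb Q_p^\times U_s$ correspond to the paths of length $s$. By (b), $E^\times$ has finitely many orbits on $X(x)$, and finitely many paths of length $s$ start at a given vertex.
\end{proof}

Call $x$ \emph{fundamental} if $x=n+2y$ with $n\in\mathbb Z_p$ and $\mathbb Z_p[y]=O_E$. Then $\mathbb Z_p[p^cy]=O_c$, so
\begin{equation}\label{eq:fund}
X(p^cx)=\{u:\operatorname{dep}(u)\le c\}\qquad(c\ge0).
\end{equation}
Two cases occur below. If $p$ is odd, $x\in M_2(\mathbb Q_p)$ and $\det x\in\mathbb Z_p^\times$, then $x$ is fundamental, because $\mathbb Z_p[x/2]=\mathbb Z_p[x]$ has unit discriminant $-4\det x$. If $K$ is an imaginary quadratic field of discriminant $-D_0$, then $x=\sqrt{-D_0}$ is fundamental at every prime, because $O_K=\mathbb Z[y]$ with $y=(D_0+x)/2$. This is where the lattice $\mathbb Z+2\mathcal O$ matters: the condition $x\in R_u$ would only say that $R_u$ contains $\mathbb Z_p[x]$, which has index $2$ in $O_E$ when $p=2$.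

\subsection{Vectors attached to paths}

Let $\pi$ be the component at $p\nmid d$ of an infinite-dimensional summand of $\mathcal A$, with conductor $p^m$, newvector $v$, sign $\delta$, and $a=a_p(f)$ when $m=0$. Put $v_i=\pi(\eta^i)v$ for all $i\in\mathbb Z$.

By Lemma~\ref{lem:paths}, for each path $P=g(o_0,\dots,o_m)$ of length $m$ the vector $v_P=\pi(g)v$ is well defined, and $\pi(h)v_P=v_{hP}$. The vector $v_i$ belongs to $(o_i,\dots,o_{i+m})$. Since $\rho_m$ reverses $(o_0,\dots,o_m)$, reversing $P$ multiplies $v_P$ by $\delta$. For $r=m+k\ge m$ this gives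
\begin{equation}\label{eq:flip}
\pi(\rho_r)v_i=\delta\,v_{k-i}\qquad(0\le i\le k),
\end{equation}
as $\rho_r$ sends $(o_i,\dots,o_{i+m})$ to $(o_{k-i+m},\dots,o_{k-i})$. With (F2) we obtain
\begin{equation}\label{eq:dim}
\pi^{U_r^+}=\Big\{\sum_{i=0}^k\alpha_iv_i:\alpha_{k-i}=\delta\alpha_i\Big\},\qquad
\dim\pi^{U_r^+}=\begin{cases}\lfloor(k+2)/2\rfloor&\delta=+1,\\ \lfloor(k+1)/2\rfloor&\delta=-1,\end{cases}
\end{equation}
and $\pi^{U_r^+}=0$ for $r<m$. The vectors $v_P$ satisfy the following relations.
\begin{itemize}
\item[(R0)] If $m=0$, then $\sum_{u'\sim u}v_{u'}=a\,v_u$ for every vertex $u$. This is the last assertion of (F2).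
\item[(R1)] If $m=1$, then $\sum_{u'\sim u}v_{(u,u')}=0$ for every vertex $u$, since the sum is fixed by a conjugate of $U_0$ and $\pi^{U_0}=0$.
\item[(R2)] If $m\ge2$ and $Q$ is a path of length $m-1$, the sum of $v_{(Q,u)}$ over the $p$ continuations $u$ of $Q$ is $0$, since it is fixed by a conjugate of $U_{m-1}$ and $\pi^{U_{m-1}}=0$.
\end{itemize}

\begin{lemma}\label{lem:forms}
\begin{itemize}
\item[(a)] The space $\operatorname{Hom}_A(\pi,\mathbb C)$ has dimension one, and a nonzero element $\lambda$ satisfies $\lambda(v_i)=\lambda(v)\ne0$ for all $i$.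
\item[(b)] Let $m=0$ and let $E\subset M_2(\mathbb Q_p)$ be quadratic \'etale. Then $\operatorname{Hom}_{E^\times}(\pi,\mathbb C)\ne0$, and a nonzero element $\lambda$ satisfies $\lambda(v_u)\ne0$ for every vertex $u$ of depth $0$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Translation by $\operatorname{diag}(b,1)$ multiplies $Z(s,W)$ by $|b|^{1/2-s}$, and the center acts trivially. So the value of $Z(s,W)/L(s,\pi)$ at $s=\frac12$ is an $A$-invariant form, equal to $1$ on the normalized newvector. By (F3) it spans $\operatorname{Hom}_A(\pi,\mathbb C)$. Finally $\eta^i\in A$.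

(b) For split $E$ existence follows from (a) by conjugation. Otherwise $E^\times$ preserves $X_0$, a vertex or a pair of neighbors, so it lies in a conjugate of $U_0^+$ or of $U_1^+$. Both groups fix a nonzero vector by \eqref{eq:dim}; if $z\ne0$ is fixed by $E^\times$, then $\langle\,\cdot\,,z\rangle$ is a nonzero invariant form.

Now let $\lambda\ne0$. The number $y_j=\lambda(v_u)$ depends only on $j=\operatorname{dep}(u)$, and (R0) with Lemma~\ref{lem:depth}(b) gives
\[
(1+\chi_E)y_0+(p-\chi_E)y_1=ay_0,\qquad y_{j-1}+py_{j+1}=ay_j\quad(j\ge1).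
\]
If $y_0=0$, then $y_1=0$ because $p-\chi_E\ge1$, and then all $y_j$ vanish. The $v_u$ span the irreducible representation $\pi$, so $\lambda=0$, a contradiction.
\end{proof}

\section{The theta map}\label{sec:theta}

\subsection{Functions on types}

Fix an Eichler order $\mathcal O$ of level $N$. For $p\nmid d$ put $r_p=v_p(N)$ and identify $B_p$ with $M_2(\mathbb Q_p)$ so that $\mathcal O_p=R_{r_p}$. The normalizer of $\widehat{\mathcal O}$ in $\widehat B^\times$ is $\mathcal N=\prod'\mathcal N_\ell$, where $\mathcal N_p=U_{r_p}^+$ for $p\nmid d$ by Lemma~\ref{lem:paths}, and $\mathcal N_\ell=B_\ell^\times$ for $\ell\mid d$ because $\mathcal O_\ell$, the set of integral elements, is the unique maximal order of $B_\ell$. An order is determined by its completions, which can be prescribed at finitely many primes. Hence $g\mapsto\mathcal O_g=B\cap g\widehat{\mathcal O}g^{-1}$ is a bijection from $\widehat B^\times/\mathcal N$ onto the Eichler orders of level $N$, the set of types is $B^\times\backslash\widehat B^\times/\mathcal N$, and $\mathcal M=\mathcal A^{\mathcal N}$ is the space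 of functions on it.

Let $V$ be the trace-zero subspace of $B$ and let $\varphi=\prod_\ell\varphi_\ell$, where $\varphi_\ell$ is the characteristic function of $L(\mathcal O_\ell)$. For an integer $D\ge0$ the function
\[
r_D(g)=\#\{x\in V:\operatorname{nrd}(x)=D,\ \varphi(g^{-1}xg)=1\}
\]
lies in $\mathcal M$, and $r_D(g)$ is the $D$-th coefficient of $\vartheta_{\mathcal O_g}$. For $F\in\mathcal M$ put
\[
\theta_D(F)=\int_YF(g)r_D(g)\,dg,\qquad\theta(F)=\sum_{D\ge0}\theta_D(F)e^{2\pi iD\tau}.
\]
If $g_1,\dots,g_T$ represent the types and $\mu_j>0$ is the volume of the image of $g_j\mathcal N$ in $Y$, then $\theta(F)=\sum_j\mu_jF(g_j)\vartheta_{\mathcal O_{g_j}}$. So $\theta$ maps $\mathcal M$ onto $\Theta(d,N)$, and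
\begin{equation}\label{eq:rank}
\dim\Theta(d,N)=\dim\mathcal M-\dim\ker\theta,\qquad\dim\mathcal M=T(d,N).
\end{equation}

\subsection{Decomposition by newforms}

By (F1), $\mathcal M=\bigoplus_\pi\pi^{\mathcal N}$ with $\pi^{\mathcal N}=\bigotimes_\ell\pi_\ell^{\mathcal N_\ell}$. If $\pi$ is spanned by $\chi\circ\operatorname{nrd}$ and $\pi^{\mathcal N}\ne0$, then $\chi$ is trivial on $\operatorname{nrd}(B^\times)\operatorname{nrd}(\widehat{\mathcal O}^\times)=\mathbb Q_{>0}\widehat{\mathbb Z}^\times=\widehat{\mathbb Q}^\times$, so $\pi$ consists of the constants. If $\pi$ is infinite-dimensional and $\pi^{\mathcal N}\ne0$, then $\pi_\ell$ is trivial for $\ell\mid d$ and the conductor of $\pi_p$ divides $p^{r_p}$ for $p\nmid d$. These conditions describe the representations $\pi_f$ with $f$ in the set $\mathcal F(d,N)$ of newforms of level $dM$, $M\mid N$, with $w_\ell(f)=-1$ for all $\ell\mid d$. Therefore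
\begin{equation}\label{eq:decomp}
\mathcal M=\mathbb C\cdot1\oplus\bigoplus_{f\in\mathcal F(d,N)}V_f,\qquad V_f=\pi_f^{\mathcal N}\cong\bigotimes_{p\mid N}\pi_{f,p}^{U_{r_p}^+}.
\end{equation}
The isomorphism sends $z$ to the function $F_z$ corresponding to $z\otimes\bigotimes_{\ell\nmid N}v_\ell^0$, where $v_\ell^0$ is the newvector for $\ell\nmid dN$ and a basis of the trivial representation for $\ell\mid d$. Let $\delta_p(f)$ be the sign of $\pi_{f,p}$; it is $w_p(f)$ for $p\mid M$ and $+1$ otherwise. Since $\omega(d)$ is odd, (F6) gives
\begin{equation}\label{eq:sign}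
\varepsilon(f)=-(-1)^{\omega(d)}\prod_{p\mid M}w_p(f)=\prod_{p\mid N}\delta_p(f).
\end{equation}

\subsection{Hecke operators preserve the kernel}

To study $\ker\theta$ one form at a time, we show that it is stable under the operators that define the decomposition \eqref{eq:decomp}. For a prime $\ell\nmid2dN$ let $(T_\ell F)(g)=\sum_hF(gh)$, where $h$ runs over $U\operatorname{diag}(1,\ell)U/U$ and $U=GL_2(\mathbb Z_\ell)$. The lattices $h\mathbb Z_\ell^2$ are the $\ell+1$ sublattices of index $\ell$ in $\mathbb Z_\ell^2$.

\begin{lemma}\label{lem:hecke}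
Let $\ell\nmid2dN$ and let $y\in M_2(\mathbb Q_\ell)$ have trace zero and $D=\det y\in\mathbb Z_\ell$. Then
\[
\sum_h\varphi_\ell(h^{-1}yh)=\varphi_\ell(\ell y)+\Big(\frac{-D}\ell\Big)\varphi_\ell(y)+\ell\,\varphi_\ell(y/\ell).
\]
\end{lemma}

\begin{proof}
Here $\varphi_\ell$ is the characteristic function of the integral trace-zero matrices, and the left side counts the sublattices $\Lambda$ of index $\ell$ with $y\Lambda\subset\Lambda$. For $y=0$ both sides are $\ell+1$. Otherwise write $y=\ell^jy_0$ with $y_0$ integral and nonzero modulo $\ell$.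

If $j\ge1$, then $y\Lambda\subset\ell\mathbb Z_\ell^2\subset\Lambda$ for all $\Lambda$, and $\ell\mid D$; both sides are $\ell+1$.

If $j=0$, the left side counts the eigenlines of $y$ modulo $\ell$. This matrix is not scalar, being nonzero of trace zero with $\ell$ odd, so each eigenvalue in $\mathbb F_\ell$ has one eigenline. The characteristic polynomial $X^2+D$ has $1+(\frac{-D}\ell)$ distinct roots in $\mathbb F_\ell$, which is the right side.

If $j=-1$, the right side is $1$. Write $\Lambda=\mathbb Z_\ell e_1+\ell\mathbb Z_\ell e_2$ for a basis $e_1,e_2$ of $\mathbb Z_\ell^2$, and $y_0e_1=\alpha e_1+\gamma e_2$, $y_0e_2=\beta e_1-\alpha e_2$. The condition $y_0\Lambda\subset\ell\Lambda$ says that $\ell\mid\alpha$ and $\ell^2\mid\gamma$. As $\det y_0=\ell^2D$, the reduction of $y_0$ is nilpotent and nonzero, and the condition forces $e_1$ to span its kernel; so at most one $\Lambda$ qualifies. For this $\Lambda$ we have $\ell\mid\alpha$ and $\ell\mid\gamma$, hence $\beta$ is a unit, and $\alpha^2+\beta\gamma=-\ell^2D$ gives $\ell^2\mid\gamma$. So the left side is $1$.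

If $j\le-2$, the right side is $0$, and $y\Lambda\subset\Lambda$ would give $\ell y_0\mathbb Z_\ell^2\subset y_0\Lambda\subset\ell^2\mathbb Z_\ell^2$, so that $y_0\equiv0\pmod\ell$.
\end{proof}

\begin{proposition}\label{prop:split-kernel}
$\ker\theta=\bigoplus_{f\in\mathcal F(d,N)}(\ker\theta\cap V_f)$.
\end{proposition}

\begin{proof}
Apply Lemma~\ref{lem:hecke} to $y=g_\ell^{-1}xg_\ell$, multiply by the factors $\varphi_{\ell'}(g_{\ell'}^{-1}xg_{\ell'})$ at the primes $\ell'\ne\ell$, which do not change when $x$ is multiplied by $\ell^{\pm1}$, and sum over the $x\in V$ of norm $D$. This gives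
\[
T_\ell r_D=r_{\ell^2D}+\Big(\frac{-D}\ell\Big)r_D+\ell\,r_{D/\ell^2},
\]
with $r_{D/\ell^2}=0$ if $\ell^2\nmid D$. For $F,F'\in\mathcal M$, write $T_\ell F(g)$ as the integral of $F(gh)$ over the double coset, with $U$ of volume $1$. Substituting $g\mapsto gh^{-1}$ in $\int_Y$ and noting that inversion preserves Haar measure and maps the double coset to $\ell^{-1}$ times itself, we get $\int_Y(T_\ell F)F'=\int_YF\,(T_\ell F')$. Hence $\theta_D(T_\ell F)$ is a combination of $\theta_{\ell^2D}(F)$, $\theta_D(F)$ and $\theta_{D/\ell^2}(F)$, and $T_\ell$ preserves $\ker\theta$.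

The operator $T_\ell$ acts on $V_f$ by $a_\ell(f)$ and on the constants by $\ell+1\ne a_\ell(f)$. By (F1) any two summands of \eqref{eq:decomp} are separated by some $T_\ell$. The projection onto a summand is thus a product of factors $(T_\ell-b')/(b-b')$ with $b\ne b'$, one for each other nonzero summand, and it preserves $\ker\theta$. Finally $r_0=1$, so $\theta_0(1)>0$ and $\ker\theta$ contains no nonzero constant.
\end{proof}

\subsection{Reduction to three statements}

\begin{proposition}\label{prop:ABC}
Let $f\in\mathcal F(d,N)$.
\begin{itemize}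
\item[(A)] If $L(f,1)=0$, then $V_f\subset\ker\theta$.
\item[(B)] If $L(f,1)\ne0$ and $\delta_p(f)=+1$ for all $p\mid N$, then $V_f\cap\ker\theta=0$.
\item[(C)] If $\delta_p(f)=-1$ for some $p\mid N$, then $V_f\subset\ker\theta$.
\end{itemize}
\end{proposition}

When $N$ is a prime power, (C) follows from (A): by \eqref{eq:sign}, $\delta_p(f)=-1$ means $\varepsilon(f)=-1$. In general two signs $-1$ cancel in \eqref{eq:sign}, and (C) needs its own proof.

\begin{proof}[Proof of Theorems \ref{thm:prime} and \ref{thm:general} and Corollary~\ref{cor:defect} from Proposition~\ref{prop:ABC}]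
By \eqref{eq:rank}, \eqref{eq:decomp} and Propositions \ref{prop:split-kernel} and \ref{prop:ABC}, $\dim\Theta(d,N)$ is $1$ plus the sum of $\dim V_f$ over the $f$ as in (B). For such $f$ of level $dM$, \eqref{eq:dim} with $k=v_p(N/M)$ gives $\dim V_f=\prod_{p\mid N}\lfloor(v_p(N/M)+2)/2\rfloor$. This is Theorem~\ref{thm:general}, and Theorem~\ref{thm:prime} is the case $d=q$, $N=p^r$, $M=p^{r-k}$. In that case every $f\in S^-(qp^m)$ has $L(f,1)=0$, so
\[
\ker\theta=\bigoplus_{f:\,L(f,1)=0}V_f ,
\]
and \eqref{eq:dim} gives the formula of the corollary. A form in $S^-(qp^{r-k})$ contributes to it exactly when $k\ge1$, whence the criterion for independence.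
\end{proof}

\subsection{Coefficients as periods}

Let $f\in\mathcal F(d,N)$, $\pi=\pi_f$ and $F\in V_f$. The form $\int_Y$ is invariant, so it vanishes on the nontrivial irreducible representation $\pi$, and $\theta_0(F)=0$. Let $D>0$. If $V$ has no element of norm $D$, then $\theta_D(F)=0$. Otherwise fix $x\in V$ of norm $D$ and let $K=\mathbb Q(x)\cong\mathbb Q(\sqrt{-D})$. By the Skolem--Noether theorem the elements of $V$ of norm $D$ form one conjugacy class under $B^\times$, and the stabilizer of $x$ is $K^\times$. So $r_D(g)=\sum_{\gamma\in K^\times\backslash B^\times}\varphi(g^{-1}\gamma^{-1}x\gamma g)$. Unfolding this sum against the quotient by $B^\times$, and then integrating first over the compact group $K^\times\widehat{\mathbb Q}^\times\backslash\widehat K^\times$, we find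
\begin{equation}\label{eq:unfold}
\theta_D(F)=c\int_{\widehat K^\times\backslash\widehat B^\times}\varphi(g^{-1}xg)\,P(\pi(g)F)\,dg,\qquad
P(F)=\int_{K^\times\widehat{\mathbb Q}^\times\backslash\widehat K^\times}F(t)\,dt,
\end{equation}
with $c>0$ depending only on the measures. The integrand has compact support. At $\ell\mid d$ the space $K_\ell^\times\backslash B_\ell^\times$ is compact; at $p\nmid d$ the support is compact modulo $K_p^\times$ by Lemma~\ref{lem:support}(c); and for the cofinitely many $\ell\nmid2dND$ with $\varphi_\ell(x)=1$, the element $x$ is fundamental and $o_0$ has depth $0$, so the support is $K_\ell^\times GL_2(\mathbb Z_\ell)$. Since $B_\infty^\times$ acts trivially and $K_\infty^\times/\mathbb R^\times$ is compact, $P$ is a positive multiple of the period in (F4).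

\begin{proof}[Proof of (A)]
If $L(f,1)=0$, then $P=0$ on $\pi$ for every $K$ by (F4), so all $\theta_D(F)$ vanish by \eqref{eq:unfold}.
\end{proof}

When $P\ne0$, local uniqueness turns \eqref{eq:unfold} into a product. For a prime $p\nmid d$, an element $x\in M_2(\mathbb Q_p)$ of trace zero and nonzero determinant, $E=\mathbb Q_p[x]$, $\lambda\in\operatorname{Hom}_{E^\times}(\pi_p,\mathbb C)$ and $z\in\pi_p^{U_r^+}$, define the local integral
\[
I_r(x,\lambda;z)=\int_{E^\times\backslash\Omega_r(x)}\lambda(\pi_p(g)z)\,dg
\]
for a right invariant measure on $E^\times\backslash G$. The substitution $g\mapsto hg$ shows that $I_r(hxh^{-1},\lambda;z)$ is a positive multiple of $I_r(x,\lambda\circ\pi_p(h);z)$. So for split $E$ we may assume that $x$ is diagonal and $E^\times=A$.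

\begin{lemma}\label{lem:factor}
Suppose that $P\ne0$ on $\pi$. There are nonzero forms $\lambda_\ell\in\operatorname{Hom}_{K_\ell^\times}(\pi_\ell,\mathbb C)$, with $\lambda_\ell(v_\ell^0)=1$ for almost all $\ell$, and a constant $c'\ne0$ such that for every pure tensor $z=\bigotimes_{p\mid N}z_p$ in \eqref{eq:decomp},
\[
\theta_D(F_z)=c'\,J(x)\prod_{p\mid N}I_{r_p}(x,\lambda_p;z_p),\qquad
J(x)=\int\prod_{\ell\nmid N}\varphi_\ell(g_\ell^{-1}xg_\ell)\,\lambda_\ell(\pi_\ell(g_\ell)v_\ell^0)\,dg,
\]
the integral being over the restricted product of the $K_\ell^\times\backslash B_\ell^\times$, $\ell\nmid N$.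
\end{lemma}

\begin{proof}
Pure tensors span $\pi$, so there is one, $\xi=\bigotimes\xi_\ell$ with $\xi_\ell=v_\ell^0$ for almost all $\ell$, such that $P(\xi)\ne0$. The form $P$ is invariant under $\widehat K^\times$. Put $\lambda_\ell(\zeta)=P(\zeta\otimes\bigotimes_{\ell'\ne\ell}\xi_{\ell'})/P(\xi)$; it is $K_\ell^\times$-invariant and $\lambda_\ell(\xi_\ell)=1$. With the components away from $\ell$ fixed, $\zeta_\ell\mapsto P(\bigotimes\zeta_{\ell'})$ is $K_\ell^\times$-invariant, so by (F3) it equals $\lambda_\ell(\zeta_\ell)$ times its value at $\zeta_\ell=\xi_\ell$. A pure tensor differs from $\xi$ at finitely many primes, and induction on their number gives $P(\bigotimes\zeta_\ell)=P(\xi)\prod_\ell\lambda_\ell(\zeta_\ell)$. Insert this in \eqref{eq:unfold} and apply Fubini's theorem.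
\end{proof}

\section{Independence of the local integrals at a split prime}\label{sec:split}

Let $\pi$ be a local component as in Section~\ref{sec:tree}, let $r\ge0$, let $x$ be a fundamental diagonal matrix, and let $\lambda\ne0$ be an $A$-invariant form on $\pi$. Depth is now the distance to the standard line. We compute $I_r(p^cx,\lambda;z)$ and show that for $\delta=+1$ these numbers determine $z$.

\subsection{The integrals as averages}

By \eqref{eq:fund}, the integral runs over the paths of length $r$ whose ends have depth at most $c$. For $2c\le r$ such a path is described by its middle segment (Figure~\ref{fig:path}).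

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.15]
\draw[gray] (-0.7,0)--(6.7,0);
\foreach \i in {0,...,6}{
\draw[gray] (\i,0)--(\i,1);
\draw[gray] (\i,1)--(\i-0.25,2);
\draw[gray] (\i,1)--(\i+0.25,2);
\fill[gray] (\i,0) circle (1.3pt);
\fill[gray] (\i,1) circle (1.3pt);
\fill[gray] (\i-0.25,2) circle (1.3pt);
\fill[gray] (\i+0.25,2) circle (1.3pt);}
\draw[very thick] (1.75,2)--(2,1)--(2,0)--(4,0)--(4,1);
\fill (2,0) circle (2.8pt);
\fill (3,0) circle (2.8pt);
\node[above] at (1.75,2) {$u_0$};
\node[left] at (2,1) {$u_1$};
\node[below] at (2,-0.05) {$u_2$};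
\node[below] at (3,-0.05) {$u_3$};
\node[below] at (4,-0.05) {$u_4$};
\node[right] at (4,1) {$u_5$};
\node[right] at (6.8,0) {depth $0$};
\node[right] at (6.8,1) {depth $1$};
\node[right] at (6.8,2) {depth $2$};
\end{tikzpicture}
\caption{The vertices within distance $c=2$ of a line in the tree of $PGL_2(\mathbb Q_2)$, and a path of length $r=5$ among them. Both ends of a path of length $r\ge2c$ lie within distance $c$ of the line exactly when its middle segment $(u_c,\dots,u_{r-c})$, here $(u_2,u_3)$, lies on the line.}\label{fig:path}
\end{figure}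

\begin{lemma}\label{lem:middle}
For $0\le2c\le r$ we have $\Omega_r(p^cx)=A\,U_{r-2c}^+\,\eta^{-c}$.
\end{lemma}

\begin{proof}
Let $u_i=go_i$. We claim that $u_0$ and $u_r$ have depth at most $c$ if and only if $u_c$ and $u_{r-c}$ have depth $0$. One direction holds because depth is the distance to the line. Conversely let $u_0,u_r$ have depth at most $c$; for $c=0$ there is nothing to prove, so let $c\ge1$ and suppose that $u_i$, with $i=c$ or $i=r-c$, has depth $j\ge1$. Only one neighbor of $u_i$ has smaller depth, so one of $u_{i\pm1}$ has depth $j+1$. Continuing in that direction, each vertex is entered from its unique neighbor of smaller depth, so the depth grows at each step. The end is reached after at least $c$ steps, at depth at least $j+c>c$, a contradiction.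

Put $s=r-2c$ and $g'=g\eta^c$, so that $u_c=g'o_0$ and $u_{r-c}=g'o_s$. These lie on the line if and only if $\{g'o_0,g'o_s\}=\{o_i,o_{i+s}\}$ for some $i$, that is, $\eta^{-i}g'\in U_s^+$ for some $i$ by Lemma~\ref{lem:paths}(a). As $A$ preserves the line, this is equivalent to $g'\in AU_s^+$.
\end{proof}

The lemma tells us which operation on vectors to introduce: shift the middle segment to start at $o_0$ and average over its stabilizer. For $z\in\pi^{U_r^+}$ and $0\le2c\le r$ let $z^{(c)}\in\pi^{U_{r-2c}^+}$ be the average of $\pi(h\eta^{-c})z$ over $h$ in the compact group $U_{r-2c}^+/\mathbb Q_p^\times$. Thus $z^{(0)}=z$.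

\begin{lemma}\label{lem:average}
\begin{itemize}
\item[(a)] For $0\le2c\le r$ there is $C>0$, independent of $z$, with $I_r(p^cx,\lambda;z)=C\lambda(z^{(c)})$.
\item[(b)] For $2c+2\le r$ we have $(z^{(1)})^{(c)}=z^{(c+1)}$, where $z^{(1)}$ is regarded at level $r-2$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) By Lemma~\ref{lem:middle} and right invariance, the integral is that of $\lambda(\pi(g')\pi(\eta^{-c})z)$ over $A\backslash AU_{r-2c}^+$. This compact open set is a homogeneous space of $U_{r-2c}^+/\mathbb Q_p^\times$, so its invariant measure is a positive multiple of the image of Haar measure.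

(b) Let $s=r-2$. The group $\eta^{-c}U_s^+\eta^c$ stabilizes $\{o_{-c},o_{s-c}\}$, hence the path between these vertices and the pair $\{o_0,o_{s-2c}\}$ of its vertices at distance $c$ from an end. So it is contained in $U_{s-2c}^+$. Now $(z^{(1)})^{(c)}$ is obtained from $\pi(\eta^{-c-1})z$ by averaging over $\eta^{-c}U_s^+\eta^c$ and then over $U_{s-2c}^+=U^+_{r-2(c+1)}$, and the first average is absorbed by the second.
\end{proof}

\subsection{Injectivity}

Let $\delta=+1$ and $k=r-m\ge0$. Since $z^{(c)}=0$ for $r-2c<m$, only the forms $z\mapsto\lambda(z^{(c)})$ with $c\le k/2$ can be nonzero. There are $\lfloor k/2\rfloor+1$ of them, exactly the dimension of $\pi^{U_r^+}$, so none can be spared. The system is triangular: by Lemma~\ref{lem:average}(b) the forms with $c\ge1$ see only $z^{(1)}$, and the kernel of $z\mapsto z^{(1)}$ turns out to be a line on which $\lambda$ must be shown to be nonzero. The kernel is an orthogonal complement, and the next lemma finds it.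

\begin{lemma}\label{lem:orth}
Let $\delta=+1$ and put
\[
b=v_0\ \ (m\ge2),\qquad b=v_0+p^{-1}v_1\ \ (m=1),\qquad b=pv_0-av_1+v_2\ \ (m=0).
\]
Then $\langle b,v_j\rangle=0$ for all $j\ge1$, and $\lambda(b)\ne0$.
\end{lemma}

\begin{proof}
By invariance $\langle v_i,v_j\rangle=\kappa_{j-i}$ depends only on $j-i$; normalize $\kappa_0=1$.

Let $m\ge2$ and $j\ge1$. The stabilizer $H$ of $(o_0,\dots,o_{m+j-1})$ fixes $v_0$ and is transitive on the continuations $u$ at $o_{m+j-1}$. So the average of $v_j$ over $H/\mathbb Q_p^\times$ is $p^{-1}\sum_uv_{(Q,u)}$ with $Q=(o_j,\dots,o_{j+m-1})$, which is $0$ by (R2). Hence $\kappa_j=0$.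

Let $m=1$. As $\delta=+1$, the vector $v_e$ depends only on the unoriented edge $e$, and $v_i$ belongs to $e_i=\{o_i,o_{i+1}\}$. For $j\ge1$ the stabilizer of $(o_0,\dots,o_j)$ fixes $v_0$ and is transitive on the $p$ edges at $o_j$ other than $e_{j-1}$, one of which is $e_j$. Pairing (R1) at $o_j$ with $v_0$ gives $\kappa_{j-1}+p\kappa_j=0$, and $\langle b,v_j\rangle=\kappa_j+p^{-1}\kappa_{j-1}$.

Let $m=0$. By Lemma~\ref{lem:paths}(b), $\langle v_u,v_{u'}\rangle$ depends only on the distance, so $\kappa_{-1}=\kappa_1$. Pairing (R0) at $o_j$ with $v_0$, and using that $a$ is real, gives $(p+1)\kappa_1=a$ for $j=0$ and $\kappa_{j-1}+p\kappa_{j+1}=a\kappa_j$ for $j\ge1$. Now $\langle b,v_j\rangle=p\kappa_j-a\kappa_{j-1}+\kappa_{j-2}$ vanishes by the recursion if $j\ge2$, and equals $(p+1)\kappa_1-a=0$ if $j=1$.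

By Lemma~\ref{lem:forms}(a), $\lambda(b)/\lambda(v)$ is $1$, $1+p^{-1}$ or $p+1-a$, and $p+1-a\ne0$ by (F6).
\end{proof}

\begin{proposition}\label{prop:inj}
Let $\delta=+1$. If $z\in\pi^{U_r^+}$ satisfies $\lambda(z^{(c)})=0$ for all $c$ with $0\le2c\le r$, then $z=0$.
\end{proposition}

\begin{proof}
We use induction on $r$ in steps of $2$. If $r<m$ the space is zero; let $k=r-m\ge0$. If $k=0$ or $1$, then $z=\alpha v_0$ or $z=\alpha(v_0+v_1)$, so $\lambda(z)$ is $\alpha\lambda(v)$ or $2\alpha\lambda(v)$, and the hypothesis for $c=0$ gives $\alpha=0$.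

Let $k\ge2$. By Lemma~\ref{lem:average}(b), $z^{(1)}$ satisfies the hypothesis at level $r-2$, so $z^{(1)}=0$. For $z'\in\pi^{U_{r-2}^+}$ we get
\[
\langle z,\pi(\eta)z'\rangle=\langle\pi(\eta^{-1})z,z'\rangle=\langle z^{(1)},z'\rangle=0,
\]
the middle equality because $z'$ is fixed by the group over which we average. By \eqref{eq:dim}, the vectors $\pi(\eta)z'$ form the space $W$ of combinations of $v_1,\dots,v_{k-1}$ symmetric under $j\mapsto k-j$. It is a subspace of $\pi^{U_r^+}$ of dimension $\lfloor k/2\rfloor$, so its orthogonal complement in $\pi^{U_r^+}$ is a line, and $z$ lies on it.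

Since $k\ge2$, the vector $b$ of Lemma~\ref{lem:orth} lies in $\pi^{U_r}$, and $z_0=b+\pi(\rho_r)b$ lies in $\pi^{U_r^+}$. The unitary involution $\pi(\rho_r)$ sends $v_j$ to $v_{k-j}$, so $\pi(\rho_r)b$ is orthogonal to $v_0,\dots,v_{k-1}$, and $z_0$ is orthogonal to $W$. All $v_i$ have the same value under $\lambda$, so $\lambda(z_0)=2\lambda(b)\ne0$. Thus $z_0$ spans the line, $z=\beta z_0$, and $\lambda(z)=0$ gives $\beta=0$.
\end{proof}

For $m=0$ and $r=2$ we have $z_0=(p+1)(v_0+v_2)-2av_1$, the kernel of the second form in Section~\ref{sec:example}. The sign is essential: if $\delta=-1$, then $\pi^{U_r^+}$ is spanned by the $v_i-v_{k-i}$, which $\lambda$ kills.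

\section{The auxiliary field and the proof of (B)}\label{sec:choice}

Let $f\in\mathcal F(d,N)$ have level $dM$, with $L(f,1)\ne0$ and all $\delta_p(f)=+1$; let $\pi=\pi_f$ with transfer $\pi'$. We need an imaginary quadratic field $K$ that embeds in $B$, in which every $p\mid N$ splits so that Section~\ref{sec:split} applies, and along which the period is nonzero.

\emph{Choice of $K$.} By Dirichlet's theorem there is a prime $\ell_0$ such that $-\ell_0$ is a nonzero square modulo each odd $p\mid N$, a nonsquare modulo each odd $\ell\mid d$, and congruent modulo $8$ to $5$ if $2\mid d$ and to $1$ otherwise. The field $\mathbb Q(\sqrt{-\ell_0})$ has discriminant $-\ell_0$ prime to $2dN$; all $p\mid N$ split in it and all $\ell\mid d$ are inert. For its character $\chi_0$, (F6) and \eqref{eq:sign} give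
\[
\varepsilon(f\otimes\chi_0)=\chi_0(-1)\chi_0(d)\chi_0(M)\,\varepsilon(f)=(-1)\cdot(-1)^{\omega(d)}\cdot1\cdot1=1 .
\]
By (F5), with $S$ consisting of $\infty$, $2$ and the primes dividing $dN$, there is an imaginary quadratic field $K$ with all $p\mid N$ split, all $\ell\mid d$ inert, and $L(\frac12,\pi'\otimes\chi_K)\ne0$. As $K$ stays a field at every place where $B$ ramifies, it embeds in $B$. Fix an embedding, let $-D_0$ be the discriminant of $K$, and let $x=\sqrt{-D_0}\in V$.

\emph{The period is nonzero.} We check the local conditions in (F4). At $\infty$ and at $\ell\mid d$ the representation is trivial. At $p\mid N$ the torus is split, and Lemma~\ref{lem:forms}(a) applies after conjugation. At $\ell\nmid dN$ use Lemma~\ref{lem:forms}(b). So $P\ne0$ on $\pi$.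

\emph{The factor away from $N$.} Let $0\le2c_p\le r_p$ for $p\mid N$, put $e=\prod_{p\mid N}p^{c_p}$, and apply Lemma~\ref{lem:factor} to $ex$, of norm $e^2D_0$; the forms $\lambda_\ell$ depend only on $K$ and $\xi$. At $\ell\nmid N$ the integer $e$ is a unit, so $J(ex)=J(x)$. For $\ell\nmid dN$, $x$ is fundamental and $\varphi_\ell(g^{-1}xg)=1$ says that $go_0$ has depth $0$. These $g$ form one double coset $K_\ell^\times g_\ell^0GL_2(\mathbb Z_\ell)$, on which $\lambda_\ell(\pi_\ell(g)v_\ell^0)$ is a nonzero constant by Lemma~\ref{lem:forms}(b). For almost all $\ell$ we may take $g_\ell^0=1$, and the constant is $1$. For $\ell\mid d$ the condition always holds, since $x=-D_0+2y$ with $y$ integral and $\mathcal O_\ell$ contains all integral elements; and $\lambda_\ell(\pi_\ell(g)v_\ell^0)=\lambda_\ell(v_\ell^0)\ne0$ because $\pi_\ell$ is trivial and $\lambda_\ell\ne0$. So $J(x)$ is the integral of a nonzero constant over a nonempty compact open set, and $J(x)\ne0$.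

\emph{The factors at $p\mid N$.} Write $x=h_px_ph_p^{-1}$ with $x_p$ diagonal, and let $\lambda_p'=\lambda_p\circ\pi_p(h_p)$, a nonzero $A$-invariant form. At $p$ the integer $e$ is $p^{c_p}$ times a unit. Define $\lambda_p^{(c)}(z_p)=\lambda_p'(z_p^{(c)})$. By Lemmas \ref{lem:factor} and \ref{lem:average}(a), first for pure tensors and then by linearity for all $z$ in \eqref{eq:decomp},
\[
\theta_{e^2D_0}(F_z)=C\cdot\Big(\bigotimes_{p\mid N}\lambda_p^{(c_p)}\Big)(z)
\]
with $C\ne0$ depending on $(c_p)$ but not on $z$. By Proposition~\ref{prop:inj} each map $(\lambda_p^{(c)})_c\colon\pi_p^{U_{r_p}^+}\to\mathbb C^{\lfloor r_p/2\rfloor+1}$ is injective. A tensor product of injective linear maps is injective, and the coordinates of this tensor product are the forms $\bigotimes_p\lambda_p^{(c_p)}$. So $F_z\in\ker\theta$ implies $z=0$. This proves (B), and with it Theorem~\ref{thm:prime} and Corollary~\ref{cor:defect}.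

\section{Vanishing for the sign $-1$ and the proof of (C)}\label{sec:minus}

Let $\delta_p(f)=-1$ for a prime $p\mid N$, let $D>0$, and let $x\in V$ have norm $D$. Now every $D$ must be considered, so $p$ may behave in any way in $K=\mathbb Q(x)$, and $x$ need not be fundamental. If $P=0$ on $\pi_f$, then $\theta_D$ vanishes on $V_f$ by \eqref{eq:unfold}. Otherwise Lemma~\ref{lem:factor} applies, and (C) follows from the next proposition. In both of its cases a symmetry of the domain of integration is incompatible with the sign.

\begin{proposition}\label{prop:vanish}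
Let $\pi$ be a local component at $p$ with $\delta=-1$. Then $I_r(x,\lambda;z)=0$ for all $r\ge0$, all $x$ of trace zero and nonzero determinant, all $\lambda\in\operatorname{Hom}_{E^\times}(\pi,\mathbb C)$ with $E=\mathbb Q_p[x]$, and all $z\in\pi^{U_r^+}$.
\end{proposition}

\begin{proof}
Note that $m\ge1$, since $\delta=+1$ when $m=0$.

\emph{$E$ split.} We may assume that $x$ is diagonal, $E^\times=A$ and $\lambda\ne0$. The element $\sigma=\rho_0$ normalizes $A$, so $\lambda\circ\pi(\sigma)$ is $A$-invariant and equals $\epsilon\lambda$ for a scalar $\epsilon$ by (F3). Since $\sigma=\eta^{-m}\rho_m$ with $\eta^{-m}\in A$, we have $\lambda(\pi(\sigma)v)=\lambda(\pi(\rho_m)v)=\delta\lambda(v)$, and $\lambda(v)\ne0$ by Lemma~\ref{lem:forms}(a). So $\epsilon=-1$. The map $g\mapsto\sigma g$ on $A\backslash G$ commutes with right translation, so it multiplies the invariant measure by a positive constant, which is $1$ as $\sigma^2=1$. It preserves $\Omega_r(x)$, because $\sigma^{-1}x\sigma=-x$ and $L_r=-L_r$. The substitution gives $I_r(x,\lambda;z)=-I_r(x,\lambda;z)$.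

\emph{$E$ a field.} If $X(x)$ is empty, so is $\Omega_r(x)$. Otherwise, by Lemmas \ref{lem:support}(b) and \ref{lem:depth}(c), $X(x)$ is the finite set of vertices within some distance $c$ of $X_0$, which is a vertex or a pair of neighbors. Such a set is preserved not only by $E^\times$ but by the full stabilizer $H$ of $X_0$ in $G$, a conjugate of $U_0^+$ if $E$ is inert and of $U_1^+$ if $E$ is ramified. By Lemma~\ref{lem:support}(a), $H\Omega_r(x)=\Omega_r(x)$, and $\Omega_r(x)$ is a finite union of cosets $g_j\mathbb Q_p^\times U_r$, one for each path of length $r$ with both ends in $X(x)$. The vector $S=\sum_j\pi(g_j)z$ is therefore fixed by $H$, which permutes these cosets. But $\pi^{U_0^+}=0$ as $m\ge1$, and $\pi^{U_1^+}=0$ as well: for $m\ge2$ by (F2), and for $m=1$ by \eqref{eq:dim} with $k=0$ and $\delta=-1$. So $S=0$. Since $E^\times/\mathbb Q_p^\times$ is compact and the integrand is left $E^\times$-invariant, $I_r(x,\lambda;z)$ is a positive multiple of the integral of $\lambda(\pi(g)z)$ over $\Omega_r(x)/\mathbb Q_p^\times$ for the Haar measure of the unimodular group $G/\mathbb Q_p^\times$.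 The cosets have equal volume, so this integral is a multiple of $\lambda(S)=0$.
\end{proof}

This proves (C), hence Proposition~\ref{prop:ABC} and Theorem~\ref{thm:general}.

\begin{remark}
In the second case the sign was used only for $m=1$ and $E$ ramified. For either sign, the local integral vanishes when $E$ is inert and $m\ge1$, and when $E$ is ramified and $m\ge2$. So for a form whose level is divisible by $p^2$ with $p\mid N$, only fields $K$ in which $p$ splits can give a nonzero coefficient, and the choice made in Section~\ref{sec:choice} is forced at such a prime.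
\end{remark}

\begin{thebibliography}{9}

\bibitem{Conj} Conjecture 4.2 in the document available at\\
\texttt{http://ndl.ethernet.edu.et/bitstream/123456789/25728/1/16.pdf}.

\bibitem{FH} Friedberg and Hoffstein, Ann.\ of Math.\ \textbf{142} (1995).

\bibitem{Sch} R.~Schmidt, \emph{Some remarks on local newforms for $GL(2)$}.

\bibitem{W85} Waldspurger, Compositio Math.\ \textbf{54} (1985).

\bibitem{W91} Waldspurger, Forum Math.\ \textbf{3} (1991).

\end{thebibliography}
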